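\title{An algebraic multiplicity one theorem for real unitary groups}

\begin{abstract}
Let $W=W'\oplus W_0$ be an orthogonal decomposition of a nondegenerate complex hermitian space with $\dim W_0=1$, and let $H=U(W)$ and $H'=U(W')\times U(W_0)$, with compatible maximal compact subgroups $K$ and $K'$. We prove that for every irreducible $(\mathfrak h,K)$-module $V$ and every irreducible $(\mathfrak h',K')$-module $V'$ the space of $(\mathfrak h',K')$-invariant linear functionals on $V\otimes V'$ has dimension at most one. The proof is a purely algebraic Gelfand--Kazhdan argument inside the Hecke algebra $R(\mathfrak h,K)$. The invariance under transposition that the argument requires is proved on the associated graded level, where it becomes a statement about traces of words in two matrices whose commutator is supported in one row and one column.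
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $W$ be a complex vector space of finite dimension $n\ge1$ with a nondegenerate hermitian form $\langle\ ,\ \rangle$ of any signature. Let $W'\subset W$ be a nondegenerate subspace of codimension one and $W_0=(W')^\perp$, so that $W=W'\oplus W_0$. Put
\[
H=U(W),\qquad H'=U(W')\times U(W_0)\subset H ,
\]
and choose maximal compact subgroups $K\subset H$ and $K'\subset H'$ with $K'=K\cap H'$. Throughout, $\mathfrak h,\mathfrak h',\mathfrak k,\mathfrak k'$ are the \emph{complexified} Lie algebras of these real Lie groups; a representation of a real Lie algebra on a complex vector space is the same as a representation of its complexification.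

An \emph{$(\mathfrak h,K)$-module} is a complex vector space $V$ with a representation of $\mathfrak h$ and a representation of $K$, both written $\pi$, such that every vector lies in a finite-dimensional $K$-stable subspace on which $K$ acts continuously, the differential of the action of $K$ is the restriction to $\mathfrak k$ of the action of $\mathfrak h$, and $\pi(k)\pi(X)\pi(k)^{-1}=\pi(\operatorname{Ad}(k)X)$ for $k\in K$, $X\in\mathfrak h$. The module is \emph{irreducible} if it is nonzero and has no subspace other than $0$ and $V$ that is stable under $\mathfrak h$ and $K$. The same definitions apply to $(\mathfrak h',K')$.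

For an $(\mathfrak h,K)$-module $V$ and an $(\mathfrak h',K')$-module $V'$ let
\[
L_0(V,V')=\operatorname{Hom}_{(\mathfrak h',K')}(V\otimes V',\mathbb C),
\]
where $\mathfrak h'$ and $K'$ act diagonally on $V\otimes V'$ and trivially on $\mathbb C$. Thus $L_0(V,V')$ consists of the linear maps $\ell:V\otimes V'\to\mathbb C$ with
\[
\ell(Xv\otimes v')+\ell(v\otimes Xv')=0,\qquad \ell(kv\otimes kv')=\ell(v\otimes v')\qquad(X\in\mathfrak h',\ k\in K').
\]
The problem, taken from \cite{BB}, is to decide whether $\dim L_0(V,V')\le1$ whenever $V$ and $V'$ are irreducible. The answer is yes.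

\begin{theorem}\label{thm:main}
For every irreducible $(\mathfrak h,K)$-module $V$ and every irreducible $(\mathfrak h',K')$-module $V'$,
\[
\dim L_0(V,V')\le 1 .
\]
\end{theorem}

The dimension of $L_0(V,V')$ is a branching multiplicity: an invariant functional is the same as an $(\mathfrak h',K')$-homomorphism from $V$ to the contragredient of $V'$ (see \eqref{eq:hom}), so the theorem says that an irreducible $(\mathfrak h',K')$-module occurs at most once as a quotient of $V$. For $n=1$ we have $H=H'=U(1)$ and both modules are characters. The case $n=2$ already shows why one expects the bound $1$.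

\begin{example}\label{ex:rank2}
Let $n=2$, and take $e_0\in W_0$ and $e_1\in W'$ as a basis, so that $\mathfrak h=\mathfrak{gl}_2$ with matrix units $E_{ij}$. Then $H'=K'=T$ is the diagonal torus $U(1)\times U(1)$, and $K$ is $U(2)$ or $T$ according as $W$ is definite or not. The module $V'$ is a character $\chi^{-1}$ of $T$, and $L_0(V,V')$ is the dual of the weight space $V_\chi$. This space is finite-dimensional: if $K=U(2)$ then $V$ itself is, and if $K=T$ this is the admissibility theorem recalled in Section~\ref{sec:coord}. Let $U=U(\mathfrak{gl}_2)$ and let $U^T$ be its subalgebra of weight zero. For $0\ne v\in V_\chi$ the space $Uv$ is $K$-stable because $K$ is connected, so $Uv=V$, and taking the component of weight $\chi$ gives $U^Tv=V_\chi$. Hence $V_\chi$ is zero or a simple $U^T$-module. By the Poincar\'e--Birkhoff--Witt (PBW) theorem $U^T$ is spanned by the elements $E_{10}^aE_{01}^a\,t$ with $t\in U(\mathfrak h')$. The anti-automorphism $\sigma$ of $U$ that extends $X\mapsto X^t$ fixes $t$ and $E_{10}^aE_{01}^a$, and these two elements commute; so $\sigma$ is the identity on $U^T$. Then $xy=\sigma(xy)=\sigma(y)\sigma(x)=yx$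 in $U^T$. A finite-dimensional simple module over a commutative complex algebra has dimension one, so $\dim V_\chi\le1$.
\end{example}

The mechanism is that transposition reverses products and yet fixes everything that is invariant under $H'$. Two things break down when $W'$ is indefinite, which happens first for $U(1,1)\times U(1)\subset U(2,1)$. The group $H'$ is then noncompact and does not act on $V$; only $\mathfrak h'$ and $K'$ do. So one cannot average over $H'$, and there is no reason for $V$ to be a direct sum of irreducible $(\mathfrak h',K')$-modules with multiplicity spaces on which a centralizer algebra could act. The Gelfand--Kazhdan method replaces invariant \emph{elements} of an algebra by invariant \emph{functionals} on it. The proof has three parts.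

\begin{enumerate}
\item The Hecke algebra $R=R(\mathfrak h,K)$ acts on an irreducible $V$ through the span of the rank one operators $v\otimes\lambda$, where $\lambda$ is a $K$-finite functional (Section~\ref{sec:hecke}). From invariant functionals for $V$ and for its contragredient one builds a functional $\Xi$ on $R$ that kills all commutators $Xf-fX$ with $X\in\mathfrak h'$. If every such $\Xi$ is invariant under transposition (Proposition~\ref{prop:key}), the theorem follows by comparing the left and right kernels of the bilinear form $\Xi(fg)$ (Section~\ref{sec:GK}).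
\item The algebra $R$ is filtered by order, and the symbol of an element is a function of two matrices $A$ and $B$, the first commuting and the second anticommuting with the diagonal matrix $J$ of the hermitian form. The commutators $Xf-fX$ have symbols divisible by $\operatorname{tr}(X[A,B])$. Proposition~\ref{prop:key} thus reduces to a statement of commutative algebra: modulo the entries of $[A,B]$ that pair with $\mathfrak h'$, every $K'$-invariant function of $(A,B)$ is unchanged by $(A,B)\mapsto(A^t,B^t)$ (Section~\ref{sec:symbols}).
\item The invariant functions are generated by traces and corner entries of words in $A$ and $B$, and transposition reverses words (Section~\ref{sec:inv}). When $[A,B]$ is supported in row $0$ and column $0$, reversing a word changes neither its trace nor its $(0,0)$ entry (Section~\ref{sec:words}).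
\end{enumerate}

Section~\ref{sec:compact} treats the definite case, where $B=0$, and shows that the theorem fails in codimension two; Example~\ref{ex:U21} carries out the second and third parts by hand for $U(2,1)$.

\section{Modules and coordinates}\label{sec:coord}

\subsection*{Admissibility and contragredients}
An $(\mathfrak h,K)$-module $V$ is the direct sum of its $K$-isotypic subspaces $V(\gamma)$, where $\gamma$ runs over the irreducible representations of $K$; it is \emph{admissible} if every $V(\gamma)$ is finite-dimensional. By a theorem of Harish-Chandra, irreducible $(\mathfrak h,K)$-modules are admissible \cite[\S3.4]{Wallach}. Consequently Schur's lemma holds: an endomorphism of an irreducible module has an eigenvalue on some nonzero $V(\gamma)$, the eigenspace is a nonzero submodule, and so the endomorphism is a scalar.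

On the dual space $V^*$ let $(k\lambda)(v)=\lambda(k^{-1}v)$ and $(X\lambda)(v)=-\lambda(Xv)$. The \emph{contragredient} $(\widetilde\pi,\widetilde V)$ is the $(\mathfrak h,K)$-module of those $\lambda\in V^*$ whose $K$-orbit spans a finite-dimensional space. If $V$ is admissible, then $\widetilde V=\bigoplus_\gamma V(\gamma)^*$, the module $\widetilde V$ is admissible and separates the points of $V$, the natural map from $V$ to the contragredient of $\widetilde V$ is an isomorphism, and $\widetilde V$ is irreducible if $V$ is. All of this holds for $(\mathfrak h',K')$ as well.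

A functional $\ell$ on $V\otimes V'$ is a linear map $T:V\to V'^*$, $T(v)=\ell(v\otimes\,\cdot\,)$, and $\ell$ is invariant exactly when $T$ commutes with $\mathfrak h'$ and $K'$. In that case $T(v)$ is $K'$-finite because $v$ is. Hence
\begin{equation}\label{eq:hom}
L_0(V,V')=\operatorname{Hom}_{(\mathfrak h',K')}(V,\widetilde{V'}) .
\end{equation}

\subsection*{An adapted basis}
We need a basis in which transposition preserves $H$, $K$, $H'$ and $K'$ at once. This is where the compatibility $K'=K\cap H'$ is used. Recall that the maximal compact subgroups of $U(W)$ are the stabilizers $U(W^+)\times U(W^-)$ of the orthogonal decompositions $W=W^+\oplus W^-$ into a positive definite and a negative definite subspace. Let $K$ belong to $W^+\oplus W^-$. Since $U(W_0)$ is compact, $K'=U(W'^+)\times U(W'^-)\times U(W_0)$ for such a decomposition of $W'$. In particular \emph{$K'$ is connected}. The nonzero spaces among $W'^+$, $W'^-$, $W_0$ are pairwise nonisomorphic irreducible representations of $K'$ with sum $W$, so every $K'$-stable subspace of $W$ is a sum of some of them. This applies to $W^+$ and $W^-$ because $K'\subset K$.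 Hence each of $W'^+,W'^-,W_0$ lies in $W^+$ or in $W^-$, and definiteness gives $W'^\pm\subset W^\pm$.

Choose an orthogonal basis $e_0,\dots,e_{n-1}$ of $W$ with $\langle e_i,e_i\rangle=\pm1$, $e_0\in W_0$ and $e_i\in W'^+\cup W'^-$ for $i\ge1$. Let $J$ be the diagonal matrix with entries $\langle e_i,e_i\rangle$, so that $J=\pm1$ on $W^\pm$, and let $\varepsilon=\langle e_0,e_0\rangle$, so that $Je_0=\varepsilon e_0$. In this basis
\[
H=\{g\in GL_n(\mathbb C):g^*Jg=J\},\qquad \mathfrak h=\mathfrak{gl}_n,\qquad g^*=\bar g^{\,t},
\]
$K$ is the centralizer of $J$ in $H$, and $H'$ is the stabilizer of the line $\mathbb Ce_0$ (an element of $H$ that preserves $\mathbb Ce_0$ preserves its orthogonal complement). From now on the only data are $n\ge1$ and a diagonal matrix $J$ with entries $\pm1$. The complexifications are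
\[
K_{\mathbb C}=GL(W^+)\times GL(W^-),\qquad K'_{\mathbb C}=GL(W'^+)\times GL(W'^-)\times GL(W_0),
\]
and $\mathfrak h'=\mathfrak{gl}(W')\oplus\mathfrak{gl}(W_0)$ is spanned by $E_{00}$ and the matrix units $E_{ij}$ with $i,j\ge1$. Further $\mathfrak h=\mathfrak k\oplus\mathfrak p$ with $\mathfrak k=\{X:XJ=JX\}$ and $\mathfrak p=\{X:XJ=-JX\}$. For $X\in\mathfrak k$ and $\xi\in\mathfrak p$ we have $\operatorname{tr}(X\xi)=\operatorname{tr}(JX\xi J)=-\operatorname{tr}(X\xi)$, so $\mathfrak k\perp\mathfrak p$ for the trace form, and the trace form is nondegenerate on $\mathfrak p$.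

Transposition preserves $H$. Indeed $g^*Jg=J$ means $g^{-1}=Jg^*J$, hence $gJg^*=J$; complex conjugation gives $\bar gJg^t=J$, which says $(g^t)^*Jg^t=J$. Transposition also preserves the block shapes that define $K$, $H'$, $K'$, $\mathfrak k$, $\mathfrak p$ and $\mathfrak h'$. So $x\mapsto x^t$ is an anti-automorphism of $H$, and
\[
\tau(x)=(x^t)^{-1}
\]
is an automorphism of $H$ that preserves $K,H',K'$, with differential $X\mapsto -X^t$.

Finally put $E=e_0e_0^t$, the projection onto $W_0$ along $W'$, and for an $n\times n$ matrix $M$ over a commutative ring let $\varphi(M)=e_0^tMe_0$ be its $(0,0)$ entry. Because $E$ has rank one,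
\begin{equation}\label{eq:E}
EME=\varphi(M)E,\qquad \varphi(MEN)=\varphi(M)\varphi(N),\qquad \operatorname{tr}(ME)=\varphi(M).
\end{equation}
These identities are the form in which the hypothesis $\dim W_0=1$ enters the proof.

\section{The definite case}\label{sec:compact}

Let $dk$ be the Haar measure of total mass one on $K$, and let $\mathcal O(K_{\mathbb C})$ be the algebra of regular functions on $K_{\mathbb C}$. Restriction to $K$ identifies $\mathcal O(K_{\mathbb C})$ with the span of the matrix coefficients of the finite-dimensional representations of $K$. The measures $\rho\,dk$ with $\rho\in\mathcal O(K_{\mathbb C})$ form an algebra $R(K)$ under convolution, which acts on any locally finite $K$-module by $\pi(\rho\,dk)v=\int\rho(k)\pi(k)v\,dk$. For an irreducible representation $\gamma$ with character $\chi_\gamma$, the element $e_\gamma=\dim(\gamma)\,\overline{\chi_\gamma}\,dk$ is a central idempotent of $R(K)$ and acts as the projection onto the $\gamma$-isotypic subspace. By the Peter--Weyl theorem the action map $R(K)\to\bigoplus_\gamma\operatorname{End}(\gamma)$ is an isomorphism of algebras. Haar measure on a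 compact group is invariant under anti-automorphisms, so the pushforward of $\rho\,dk$ under transposition is $\sigma(\rho\,dk)=\rho(k^t)\,dk$, and $\sigma$ is an anti-automorphism of $R(K)$. These definitions are used for every signature; the rest of this section is an illustration on which the proof does not depend.

Suppose that $W$ is definite. Then $H=K=U(n)$ and $H'=K'=U(n-1)\times U(1)$, irreducible modules are finite-dimensional, and by \eqref{eq:hom} the number $\dim L_0(V,V')$ is the multiplicity of $V'^*$ in $V|_{K'}$. The subalgebra $R(K)^{K'}$ of measures invariant under conjugation by $K'$ corresponds to $\bigoplus_\gamma\operatorname{End}_{K'}(\gamma)$, and $\operatorname{End}_{K'}(\gamma)$ is a product of matrix algebras whose sizes are the multiplicities. So the theorem is equivalent to the commutativity of $R(K)^{K'}$, and as in Example~\ref{ex:rank2} it is enough to show that $\sigma$ is the identity on $R(K)^{K'}$. In terms of functions: every regular function of $A\in GL_n$ that is invariant under conjugation by $GL_{n-1}\times GL_1$ should be invariant under $A\mapsto A^t$. By Lemma~\ref{lem:gens} below,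 in the case $\mathfrak p=0$, the invariant functions are generated by $\operatorname{tr}(A^i)$, $\varphi(A^i)$ and $\det(A)^{-1}$, and each of these is unchanged by transposition. The reason is that a word in one letter is its own reverse. In the indefinite case a second matrix $B\in\mathfrak p$ appears, words are no longer palindromes, and the $K'$-invariant functions are not all fixed by transposition; the defect has to be absorbed by the noncompact part of $\mathfrak h'$.

\begin{remark}\label{rem:codim2}
The analogue of Theorem~\ref{thm:main} with $\dim W_0=2$ is false, already for $L=U(2)\times U(2)\subset K=U(4)$. Suppose that every irreducible representation $\gamma$ of $K$ restricts to $L$ without multiplicity. Then $R(K)^L\cong\bigoplus_\gamma\operatorname{End}_L(\gamma)$ is spanned by the projections $e_\gamma e_\mu$, where $\mu$ runs over the irreducible representations of $L$ and $e_\mu\in R(L)$ is viewed as a measure on $K$. A unitary matrix is conjugate to its transpose in the unitary group, since both have the same eigenvalues; so pushforward under transposition fixes $e_\gamma$ and $e_\mu$, and $\sigma(e_\gamma e_\mu)=e_\mu e_\gamma=e_\gamma e_\mu$.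 Thus every $L$-invariant regular function on $GL_4$ would be invariant under transposition. Write $A=\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ in $2\times2$ blocks. The polynomial $F(A)=\operatorname{tr}(a\cdot bc\cdot bdc)$ is $L$-invariant, and $F(A^t)=\operatorname{tr}(a\cdot bdc\cdot bc)$. At $a=\left(\begin{smallmatrix}0&1\\0&0\end{smallmatrix}\right)$, $b=1$, $c=\operatorname{diag}(1,2)$, $d=a^t$ these polynomials take the values $2$ and $1$; so they are different polynomials and differ on $GL_4$. With $1\times1$ blocks $a$, $bc$, $bdc$, as in codimension one, the order of the factors would not matter.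
\end{remark}

\section{The Hecke algebra}\label{sec:hecke}

For a noncompact group we need an algebra that acts on all $(\mathfrak h,K)$-modules, contains the projections onto $K$-types, and carries the action of $\mathfrak h$ on both sides. We recall it from \cite[Ch.~I]{KV}.

The compactly supported distributions on $H$ form an algebra under convolution. It contains the point masses $\delta_k$, the measures in $R(K)$, and the enveloping algebra $U(\mathfrak h)$ as the distributions supported at $1$, and $\delta_kX=(\operatorname{Ad}(k)X)\delta_k$. The \emph{Hecke algebra} $R=R(\mathfrak h,K)$ consists of the distributions supported in $K$ whose left and right translates by $K$ span a finite-dimensional space. For a finite set $S$ of irreducible representations of $K$ let $e_S=\sum_{\gamma\in S}e_\gamma$; we call these elements \emph{$K$-type idempotents}. We use the following facts.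

\begin{itemize}
\item[(R1)] $R$ is stable under left and right multiplication by $U(\mathfrak h)$ and by the $\delta_k$, and multiplication induces a bijection $U(\mathfrak h)\otimes_{U(\mathfrak k)}R(K)\to R$. The translation actions of $K$ on $R$ are locally finite, and their differentials are left and right multiplication by elements of $\mathfrak k$.
\item[(R2)] Every $f\in R$ satisfies $f=efe$ for some $K$-type idempotent $e$.
\item[(R3)] An $(\mathfrak h,K)$-module $V$ is an $R$-module by $\pi(u\,\rho\,dk)=\pi(u)\pi(\rho\,dk)$, with $\pi(uf)=\pi(u)\pi(f)$ and $\pi(fu)=\pi(f)\pi(u)$ for $u\in U(\mathfrak h)$, $f\in R$. Every $v\in V$ is fixed by some $K$-type idempotent. This identifies $(\mathfrak h,K)$-modules with the $R$-modules that have the last property; submodules and homomorphisms are the same on both sides.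
\end{itemize}

Pushforward under an anti-automorphism of $H$ that preserves $K$ is an anti-automorphism of the convolution algebra that preserves $R$. We use two of them:
\[
\sigma=\text{pushforward under }x\mapsto x^t,\qquad \iota=\text{pushforward under }x\mapsto x^{-1}.
\]
They are commuting involutions with $\sigma(X)=X^t$, $\sigma(\delta_k)=\delta_{k^t}$, $\iota(X)=-X$, $\iota(\delta_k)=\delta_{k^{-1}}$, and $\sigma\iota$ is pushforward under $\tau$. The involution $\iota$ describes the contragredient: for $f\in R$ or $f\in U(\mathfrak h)$ and $\lambda\in\widetilde V$ we have $\widetilde\pi(\iota f)\lambda=\lambda\circ\pi(f)$. This holds by definition for $f\in\mathfrak h$ and $f\in R(K)$, and it passes to products because $\iota$ and $f\mapsto(\lambda\mapsto\lambda\circ\pi(f))$ both reverse them.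

We view $V\otimes\widetilde V$ as a subspace of $\operatorname{End}_{\mathbb C}(V)$ by $(v\otimes\lambda)(x)=\lambda(x)v$. The trace of $v\otimes\lambda$ is $\lambda(v)$, and for $f\in R$ or $f\in U(\mathfrak h)$
\begin{equation}\label{eq:compose}
\pi(f)\circ(v\otimes\lambda)=\pi(f)v\otimes\lambda,\qquad (v\otimes\lambda)\circ\pi(f)=v\otimes\widetilde\pi(\iota f)\lambda .
\end{equation}

\begin{lemma}\label{lem:image}
If $V$ is irreducible, then $\pi(R)=V\otimes\widetilde V$.
\end{lemma}

\begin{proof}
Let $e$ be a $K$-type idempotent with $eV\ne0$. The space $eV$ is finite-dimensional by admissibility. For $0\ne x\in eV$ the submodule $Rx$ contains $ex=x$, so $Rx=V$ and $eRe\,x=eRx=eV$. Thus $eV$ is a simple $eRe$-module, and by Burnside's theorem $eRe$ acts on it by all of $\operatorname{End}(eV)$. The operators in $\pi(eRe)$ vanish on the sum of the isotypic subspaces killed by $e$, so $\pi(eRe)=eV\otimes(eV)^*$, where $(eV)^*\subset\widetilde V$ consists of the functionals that vanish on that sum. As $e$ varies, the left sides exhaust $\pi(R)$ by (R2), and the right sides exhaust $V\otimes\widetilde V$.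
\end{proof}

In particular $\pi(f)$ has finite rank, and an irreducible module has a character $f\mapsto\operatorname{tr}\pi(f)$ on $R$.

\begin{lemma}\label{lem:char}
Irreducible modules $V_1,V_2$ with $\operatorname{tr}\pi_1(f)=\operatorname{tr}\pi_2(f)$ for all $f\in R$ are isomorphic.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:image} and \eqref{eq:compose}, $\operatorname{tr}\pi_i(fg)=0$ for all $g\in R$ if and only if $\lambda(\pi_i(f)v)=0$ for all $v\in V_i$, $\lambda\in\widetilde{V_i}$, that is, if and only if $\pi_i(f)=0$. So $\ker\pi_1=\ker\pi_2$. Fix $0\ne\lambda\in\widetilde{V_1}$, and for $v\in V_1$ choose $g_v\in R$ with $\pi_1(g_v)=v\otimes\lambda$. The operator $\pi_2(g_v)$ depends only on $v$, depends linearly on it, and is nonzero for $v\ne0$. Since $\pi_1(fg_v)=\pi_1(f)v\otimes\lambda$, we have $\pi_2(f)\pi_2(g_v)=\pi_2(g_{\pi_1(f)v})$. Choose $v_0\ne0$ and $y\in V_2$ with $\pi_2(g_{v_0})y\ne0$. Then $v\mapsto\pi_2(g_v)y$ is a nonzero $R$-homomorphism between irreducible modules, hence an isomorphism.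
\end{proof}

\section{From invariant functionals on $R$ to multiplicity one}\label{sec:GK}

The statement that replaces ``$\sigma$ is the identity on $R(K)^{K'}$'' is the following. Its proof occupies Sections~\ref{sec:symbols}--\ref{sec:words}.

\begin{proposition}\label{prop:key}
Let $\Xi:R\to\mathbb C$ be linear with $\Xi(Xf-fX)=0$ for all $X\in\mathfrak h'$ and $f\in R$. Then $\Xi\circ\sigma=\Xi$.
\end{proposition}

To apply the proposition we need such a functional. Since $R$ maps onto $V\otimes\widetilde V$, we need an $\mathfrak h'$-invariant bilinear form on $V\times\widetilde V$. A homomorphism $T_1:V\to\widetilde{V'}$ supplies only one half of it; the other half is a homomorphism $T_2:\widetilde V\to V'$. Its existence is a first application of the proposition. For a module $V$ let $V^\tau$ be the same vector space with the action twisted by $\tau$, so that $X$ acts by $\pi(-X^t)$, $k$ acts by $\pi((k^t)^{-1})$, and $f\in R$ acts by $\pi(\sigma\iota f)$. It has the same submodules as $V$.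

\begin{lemma}\label{lem:contra}
We have $\widetilde V\cong V^\tau$ for every irreducible $(\mathfrak h,K)$-module $V$, and $\widetilde{V'}\cong V'^\tau$ for every irreducible $(\mathfrak h',K')$-module $V'$.
\end{lemma}

\begin{proof}
Let $\Theta(f)=\operatorname{tr}\pi(f)$. For $X\in\mathfrak h$, the operators $\pi(X)\circ(v\otimes\lambda)$ and $(v\otimes\lambda)\circ\pi(X)$ both have trace $\lambda(Xv)$, so $\Theta(Xf-fX)=0$ by Lemma~\ref{lem:image}, and Proposition~\ref{prop:key} gives $\Theta\circ\sigma=\Theta$. The character of $V^\tau$ is therefore $f\mapsto\Theta(\sigma\iota f)=\Theta(\iota f)$. If $\pi(\iota f)=\sum v_i\otimes\lambda_i$, then $\widetilde\pi(f)\lambda=\lambda\circ\pi(\iota f)=\sum\lambda(v_i)\lambda_i$, and this operator has trace $\sum\lambda_i(v_i)=\Theta(\iota f)$. So the irreducible modules $V^\tau$ and $\widetilde V$ have the same character, and Lemma~\ref{lem:char} applies.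

The circle $U(W_0)\subset K'$ is central in $H'$, so its isotypic subspaces in $V'$ are submodules, and it acts on $V'$ by a single character $\chi$. Thus $V'=V''\boxtimes\chi$, where $V''$ is an irreducible module for $\mathfrak{gl}(W')$ and $U(W'^+)\times U(W'^-)$, and $\widetilde{V'}=\widetilde{V''}\boxtimes\chi^{-1}$. On $U(W_0)$ the map $\tau$ is inversion, so $\chi^\tau=\chi^{-1}$. If $W'=0$ this finishes the proof. Otherwise apply the first part to $V''$ and the data $n-1$ and $J|_{W'}$, in the basis $e_1,\dots,e_{n-1}$ with $e_1$ in the role of $e_0$. Transposition in this basis is the restriction of transposition on $H$, so $\widetilde{V''}\cong V''^\tau$.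
\end{proof}

\begin{corollary}\label{cor:dual}
For irreducible $V$ and $V'$ we have $L_0(\widetilde V,\widetilde{V'})\cong L_0(V,V')$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:contra} the left side is isomorphic to $L_0(V^\tau,V'^\tau)$. Since $\tau$ maps $\mathfrak h'$ onto $\mathfrak h'$ and $K'$ onto $K'$, a functional on the vector space $V\otimes V'$ is invariant for the twisted action if and only if it is invariant for the original one.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose $L_0(V,V')\ne0$. By Corollary~\ref{cor:dual} and \eqref{eq:hom}, applied to $\widetilde V$ and $\widetilde{V'}$, there is a nonzero $(\mathfrak h',K')$-homomorphism $T_2:\widetilde V\to V'$. Fix it, and let $T_1:V\to\widetilde{V'}$ be any nonzero $(\mathfrak h',K')$-homomorphism. Both maps are surjective, because $V'$ and $\widetilde{V'}$ are irreducible. We show that $\ker T_1$ is determined by $T_2$.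

Write $(\ ,\ )$ for the pairing of $\widetilde{V'}$ with $V'$. Define $\beta:V\otimes\widetilde V\to\mathbb C$ by $\beta(v\otimes\lambda)=(T_1v,T_2\lambda)$, and, using Lemma~\ref{lem:image}, put
\[
\Xi(f)=\beta(\pi(f)),\qquad f\in R .
\]
Let $X\in\mathfrak h'$. By \eqref{eq:compose} the commutator of $\pi(X)$ with $v\otimes\lambda$ is $Xv\otimes\lambda+v\otimes X\lambda$, and $\beta$ sends it to $(XT_1v,T_2\lambda)+(T_1v,XT_2\lambda)=0$. So $\Xi(Xf-fX)=0$, and Proposition~\ref{prop:key} gives $\Xi\circ\sigma=\Xi$.

Consider the left and right kernels of the bilinear form $(f,g)\mapsto\Xi(fg)$ on $R$,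
\[
N_1=\{f\in R:\Xi(fg)=0\text{ for all }g\in R\},\qquad N_2=\{f\in R:\Xi(gf)=0\text{ for all }g\in R\}.
\]
As $g$ runs over $R$, the operator $\pi(g)$ runs over $V\otimes\widetilde V$, and for $\pi(g)=v\otimes\lambda$ formula \eqref{eq:compose} gives
\[
\Xi(fg)=\bigl(T_1\pi(f)v,\,T_2\lambda\bigr),\qquad \Xi(gf)=\bigl(T_1v,\,T_2\widetilde\pi(\iota f)\lambda\bigr).
\]
In the first expression $T_2\lambda$ is an arbitrary element of $V'$; in the second $T_1v$ is an arbitrary element of $\widetilde{V'}$, and $\widetilde{V'}$ separates the points of $V'$. Therefore
\[
N_1=\{f:T_1\pi(f)=0\},\qquad N_2=\{f:T_2\widetilde\pi(\iota f)=0\}.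
\]
The set $N_2$ does not depend on $T_1$. Since $\Xi(fg)=\Xi(\sigma(g)\sigma(f))$ and $\sigma(R)=R$, we have $f\in N_1$ if and only if $\sigma(f)\in N_2$. So $N_1=\sigma(N_2)$ is the same set for every nonzero $T_1$.

The set $N_1$ determines the kernel: $\ker T_1=\sum_{f\in N_1}\pi(f)V$. The right side is killed by $T_1$ by the description of $N_1$. Conversely, given $v\in\ker T_1$, choose $0\ne\lambda\in\widetilde V$ and $f\in R$ with $\pi(f)=v\otimes\lambda$; then $T_1\pi(f)=0$ and $v\in\pi(f)V$. Hence any two nonzero homomorphisms $V\to\widetilde{V'}$ are surjective with the same kernel, so they differ by an automorphism of $\widetilde{V'}$, which is a scalar by Schur's lemma. By \eqref{eq:hom}, $\dim L_0(V,V')\le1$.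
\end{proof}

\section{Symbols}\label{sec:symbols}

Proposition~\ref{prop:key} says that $\sigma$ acts trivially on the quotient of $R$ by the commutators with $\mathfrak h'$. This quotient is hard to describe directly. But an involution of a filtered space is trivial as soon as it is trivial on the associated graded space, and there the commutators become multiplication by explicit functions.

\subsection*{The filtration}
Let $U_m(\mathfrak h)$ be the span of products of at most $m$ elements of $\mathfrak h$, and put $R_m=U_m(\mathfrak h)R(K)$, $R_{-1}=0$. Let $\mathcal O=\mathcal O(K_{\mathbb C}\times\mathfrak p)$ be the algebra of regular functions of $(k,\xi)\in K_{\mathbb C}\times\mathfrak p$, and $\mathcal O_m$ the space of functions homogeneous of degree $m$ in $\xi$.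

\begin{lemma}\label{lem:symbol}
There is a surjective linear map $s_m:R_m\to\mathcal O_m$ with kernel $R_{m-1}$ such that for $X_1,\dots,X_m\in\mathfrak h$ and $\rho\in\mathcal O(K_{\mathbb C})$
\begin{equation}\label{eq:symbol}
s_m\bigl(X_1\cdots X_m\,\rho\,dk\bigr)(k,\xi)=\rho(k)\prod_{i=1}^m\operatorname{tr}(X_i\xi).
\end{equation}
\end{lemma}

\begin{proof}
Let $Y_1,\dots,Y_N$ be a basis of $\mathfrak p$. By the PBW theorem $U(\mathfrak h)$ is a free right $U(\mathfrak k)$-module on the ordered monomials $Y^\alpha$, and $U_m(\mathfrak h)\subset\sum_{|\alpha|\le m}Y^\alpha U(\mathfrak k)$. By (R1), $R=\bigoplus_\alpha Y^\alpha R(K)$ and $R_m=\bigoplus_{|\alpha|\le m}Y^\alpha R(K)$. Define $s_m$ by \eqref{eq:symbol} on $Y^\alpha R(K)$ for $|\alpha|=m$ and by zero for $|\alpha|<m$. The functions $\operatorname{tr}(Y_i\xi)$ are linear coordinates on $\mathfrak p$, so $s_m$ is onto with kernel $R_{m-1}$. Both sides of \eqref{eq:symbol} are multilinear in the $X_i$, and both are symmetric, since permuting the $X_i$ changes the product by an element of $U_{m-1}(\mathfrak h)$. So we may assume that each $X_i$ is a $Y_j$ or lies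 in $\mathfrak k$. If all are $Y_j$, order them and use the definition. If one lies in $\mathfrak k$, place it last; it maps $R(K)$ into $R(K)$, so the left side is zero, and the right side is zero because $\mathfrak k\perp\mathfrak p$.
\end{proof}

We call $s_m(f)$ the \emph{symbol} of $f$. The pointwise product on $\mathcal O$ does not correspond to convolution on $R$ (compare $m=0$); it is an auxiliary structure, useful because all the operations that concern us are either multiplications by functions or automorphisms of the algebra $\mathcal O$.

Left multiplication by $X$ multiplies symbols by $\operatorname{tr}(X\xi)$, and we shall see that right multiplication multiplies them by $\operatorname{tr}(Xk^{-1}\xi k)$. To put left and right on the same footing, we use the coordinates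
\[
A=k\in K_{\mathbb C},\qquad B=k^{-1}\xi\in\mathfrak p,\qquad\text{so that}\qquad \xi=AB,\quad k^{-1}\xi k=BA .
\]
Here $B\in\mathfrak p$ because $k$ commutes and $\xi$ anticommutes with $J$. The map $(k,\xi)\mapsto(A,B)$ is an automorphism of $K_{\mathbb C}\times\mathfrak p$ that is linear on the second factor, so the degree in $\xi$ is the degree in $B$.

\begin{lemma}\label{lem:calculus}
Let $f\in R_m$ have symbol $\Phi=\Phi(A,B)$, and let $X\in\mathfrak h$, $c\in K$.
\begin{itemize}
\item[(a)] $Xf$ and $fX$ lie in $R_{m+1}$ and have symbols $\operatorname{tr}(XAB)\Phi$ and $\operatorname{tr}(XBA)\Phi$. Hence $s_{m+1}(Xf-fX)=\operatorname{tr}(X[A,B])\,\Phi$.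
\item[(b)] $\delta_cf\delta_c^{-1}$ lies in $R_m$ and has symbol $\Phi(c^{-1}Ac,c^{-1}Bc)$.
\item[(c)] $\sigma f$ lies in $R_m$ and has symbol $\Phi(A^t,B^t)$.
\end{itemize}
\end{lemma}

\begin{proof}
By linearity and induction on $m$ (for the inclusions, which dispose of the terms of lower order) it suffices to take $f=u\,\rho\,dk$ with $u=X_1\cdots X_m$, so that $\Phi=\rho(A)\prod\operatorname{tr}(X_iAB)$.

(a) The statement for $Xf$ is \eqref{eq:symbol}. For $fX$ write $kXk^{-1}=\sum_ja_j(k)Z_j$ with a basis $Z_j$ of $\mathfrak h$ and $a_j\in\mathcal O(K_{\mathbb C})$. Then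
\[
fX=u\int\rho(k)\,\delta_kX\,dk=u\int\rho(k)\,(kXk^{-1})\,\delta_k\,dk=\sum_juZ_j\,(a_j\rho\,dk),
\]
whose symbol is $\Phi\cdot\sum_ja_j(k)\operatorname{tr}(Z_j\xi)=\Phi\cdot\operatorname{tr}(kXk^{-1}\xi)=\Phi\cdot\operatorname{tr}(XBA)$.

(b) We have $\delta_cf\delta_c^{-1}=(cX_1c^{-1})\cdots(cX_mc^{-1})\,\rho(c^{-1}kc)\,dk$, and its symbol is $\rho(c^{-1}Ac)\prod\operatorname{tr}(X_i\,c^{-1}ABc)$.

(c) We have $\sigma f=(\rho(k^t)\,dk)\,X_m^t\cdots X_1^t$. By (a) this lies in $R_m$ and has symbol $\rho(A^t)\prod\operatorname{tr}(X_i^tBA)$, and $\operatorname{tr}(X^tBA)=\operatorname{tr}\bigl((BA)^tX\bigr)=\operatorname{tr}(XA^tB^t)$.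
\end{proof}

Accordingly $K'$ acts on $\mathcal O$ by $(c\Phi)(A,B)=\Phi(c^{-1}Ac,c^{-1}Bc)$, and we write $(\sigma\Phi)(A,B)=\Phi(A^t,B^t)$. Both are graded algebra automorphisms of $\mathcal O$.

\subsection*{Reduction to commutative algebra}
Let $C=[A,B]=AB-BA$, a matrix with entries in $\mathcal O_1$, and let $I\subset\mathcal O$ be the ideal generated by the functions $\operatorname{tr}(XC)$, $X\in\mathfrak h'$. Since $\operatorname{tr}(E_{ij}C)=C_{ji}$, the ideal $I$ is generated by $C_{00}$ and the entries $C_{ij}$ with $i,j\ge1$. It is homogeneous, and it is $\sigma$-stable because $[A^t,B^t]=-C^t$. The matrix $C$ anticommutes with $J$, so $\operatorname{tr}(XC)=0$ identically for $X\in\mathfrak k'$. Thus $I$ sees only the noncompact part of $\mathfrak h'$; the compact part is taken into account by passing to $K'$-invariants.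

\begin{proposition}\label{prop:comm}
If $\Phi\in\mathcal O$ is $K'$-invariant, then $\sigma\Phi-\Phi\in I$.
\end{proposition}

\begin{proof}[Proof of Proposition~\ref{prop:key} from Proposition~\ref{prop:comm}]
Let $[\mathfrak h',R]$ be the span of the elements $Xf-fX$ with $X\in\mathfrak h'$, $f\in R$. Let $q:R\to Q=R/[\mathfrak h',R]$ be the quotient map and $Q_m=q(R_m)$. The functional $\Xi$ factors through $Q$. The space $[\mathfrak h',R]$ is stable under $\sigma$, since $\sigma(Xf-fX)=-(X^t\sigma(f)-\sigma(f)X^t)$, and under conjugation by $c\in K'$, which sends $Xf-fX$ to $X'f'-f'X'$ with $X'=cXc^{-1}\in\mathfrak h'$ and $f'=\delta_cf\delta_c^{-1}$. So $\sigma$ and $K'$ act on $Q$, and we must show that $\sigma=1$ on $Q$.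

By (R1) the conjugation action of $K'$ on $R$ is locally finite with differential $f\mapsto Xf-fX$, $X\in\mathfrak k'$. The induced action on $Q$ is locally finite with zero differential. Since $K'$ is connected, $K'$ acts trivially on $Q$.

We claim that $(\sigma-1)Q_m\subset Q_{m-1}$. Let $f\in R_m$. The average $f^\natural=\int_{K'}\delta_cf\delta_c^{-1}\,dc$ over the normalized Haar measure lies in $R_m$, satisfies $q(f^\natural)=q(f)$, and has a $K'$-invariant symbol $\Phi$ by Lemma~\ref{lem:calculus}(b). By Lemma~\ref{lem:calculus}(c) and Proposition~\ref{prop:comm}, the symbol of $\sigma f^\natural-f^\natural$ is $\sigma\Phi-\Phi\in I\cap\mathcal O_m$. An element of $I\cap\mathcal O_m$ has the form $\sum_j\operatorname{tr}(X_jC)\Psi_j$ with $X_j\in\mathfrak h'$ and $\Psi_j\in\mathcal O_{m-1}$ (it is zero if $m=0$). Choose $g_j\in R_{m-1}$ with symbol $\Psi_j$. By Lemma~\ref{lem:calculus}(a),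
\[
\sigma f^\natural-f^\natural-\sum_j(X_jg_j-g_jX_j)\in\ker s_m=R_{m-1},
\]
and applying $q$ gives the claim.

Now let $x\in Q$ and $y=\sigma x-x$. Then $\sigma y=-y$ because $\sigma^2=1$. If $y\in Q_m$, the claim gives $-2y=(\sigma-1)y\in Q_{m-1}$. The filtration is exhaustive, so by descent $y\in Q_{-1}=0$.
\end{proof}

The argument needs membership in the ideal $I$, not merely vanishing on its zero set. For this reason the matrix identities below are proved over the ring $\mathcal O/I$ and not at complex points.

\begin{example}\label{ex:U21}
Let $n=3$ and $J=\operatorname{diag}(1,1,-1)$, so that $H=U(2,1)$, $H'=U(1,1)\times U(1)$, and $K'$ is the diagonal torus. Then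
\[
A=\begin{pmatrix}a_{00}&a_{01}&0\\a_{10}&a_{11}&0\\0&0&a_{22}\end{pmatrix},\qquad
B=\begin{pmatrix}0&0&b_0\\0&0&b_1\\c_0&c_1&0\end{pmatrix}.
\]
Let $Z=A+B$. A monomial in the entries $Z_{ij}$, viewed as a collection of arrows $j\to i$ on the vertices $0,1,2$, is invariant under the torus exactly when as many arrows enter each vertex as leave it, and then it is a product of simple cycles. So the invariant polynomials are generated by $a_{00},a_{11},a_{22}$, by $a_{01}a_{10}$, $b_0c_0$, $b_1c_1$, and by the two triangles
\[
x=a_{01}b_1c_0,\qquad y=a_{10}b_0c_1 .
\]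
Transposition exchanges $a_{01}$ with $a_{10}$ and $b_i$ with $c_i$. It fixes all generators except that it exchanges $x$ and $y$; so $\sigma$ is not the identity on the $K'$-invariants. The ideal $I$ is generated by
\[
C_{12}=a_{10}b_0+(a_{11}-a_{22})b_1,\qquad C_{21}=-a_{01}c_0-(a_{11}-a_{22})c_1,
\]
and $c_1C_{12}+b_1C_{21}=y-x$. Hence $\sigma$ fixes every generator modulo $I$. It also fixes the inverses of the determinants of the two blocks of $A$, and Proposition~\ref{prop:comm} follows in this case. In matrix terms, $(B^2)_{ij}=b_ic_j$ for $i,j\le1$, so $x-y=\varphi(ABB)-\varphi(BBA)$: the one nontrivial relation says that a word and its reverse have the same corner entry modulo $I$.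
\end{example}

\section{Invariant functions and words}\label{sec:inv}

In general the entries of $A$ and $B$ are replaced by blocks, and the invariants have to be described by traces. A \emph{word} is a finite, possibly empty, sequence of the letters $A$ and $B$; its length is $|w|$, and $w^r$ is the word read backwards. We write $w$ also for the corresponding product of matrices.

\begin{lemma}\label{lem:gens}
The algebra $\mathcal O^{K'}$ is generated by the functions $\varphi(w)$, $\operatorname{tr}(w)$, $\operatorname{tr}(wJ)$, where $w$ runs over the words, and by $\det(A|_{W^+})^{-1}$ and $\det(A|_{W^-})^{-1}$.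
\end{lemma}

\begin{proof}
In the coordinates $(A,B)$ the algebra $\mathcal O$ is obtained from the polynomial algebra $\mathbb C[\mathfrak k\times\mathfrak p]$ by inverting the two determinants, and these are $K'$-invariant. So an invariant function is an invariant polynomial divided by powers of the determinants, and it suffices to treat polynomials. Since $K'$ is Zariski dense in $K'_{\mathbb C}$, we are looking for the $K'_{\mathbb C}$-invariant polynomials on $\mathfrak k\times\mathfrak p=\mathfrak{gl}(W)$, with variable $Z=A+B$.

Let $W_a$ run over the nonzero spaces among $W_0,W'^+,W'^-$, with projections $P_a$, so that $K'_{\mathbb C}=\prod_aGL(W_a)$. We show first that the invariant polynomials are generated by the functions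
\begin{equation}\label{eq:cycles}
\operatorname{tr}(P_{a_1}ZP_{a_2}Z\cdots P_{a_r}Z);
\end{equation}
see also \cite{LP}. Recall the first fundamental theorem for $GL(M)$, where $M$ is a finite-dimensional complex vector space: the invariant functionals on $M^{\otimes p}\otimes(M^*)^{\otimes q}$ are zero if $p\ne q$, and for $p=q$ they are spanned by the contractions $x_1\otimes\dots\otimes x_p\otimes y_1\otimes\dots\otimes y_p\mapsto\prod_sy_s(x_{\gamma(s)})$, where $\gamma$ is a permutation. Let $F$ be an invariant polynomial, homogeneous of degree $m$. By polarization $F(Z)=\Lambda(Z,\dots,Z)$ for a unique symmetric multilinear form $\Lambda$, which is invariant by uniqueness. Expanding $Z=\sum_{a,b}P_aZP_b$, we see that $F$ is a sum of values of invariant multilinear forms on products $\prod_{s=1}^m\operatorname{Hom}(W_{b_s},W_{a_s})$, that is, of invariant functionals on $\bigotimes_s(W_{a_s}\otimes W_{b_s}^*)$. Group the tensor factors according to the space $W_a$ and apply the theorem to each $GL(W_a)$. The invariant functionals are spanned by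
\[
\bigotimes_s(x_s\otimes y_s)\longmapsto\prod_sy_s(x_{\gamma(s)}),
\]
where $\gamma$ is a permutation of $\{1,\dots,m\}$ with $a_{\gamma(s)}=b_s$ for all $s$. If $Z_s=x_s\otimes y_s$, the factors belonging to a cycle $(s,\gamma(s),\gamma^2(s),\dots)$ multiply to $\operatorname{tr}(Z_sZ_{\gamma(s)}Z_{\gamma^2(s)}\cdots)$. By multilinearity the same formula holds for all $Z_s$, and substituting $Z_s=P_{a_s}ZP_{b_s}$ gives a product of functions \eqref{eq:cycles}.

The projections onto $W_0$, $W'^{\varepsilon}$ and $W'^{-\varepsilon}$ are $E$, $\frac12(1+\varepsilon J)-E$ and $\frac12(1-\varepsilon J)$. So \eqref{eq:cycles} is a linear combination of traces of products of the matrices $A,B,E,J$. The matrix $J$ commutes with $A$, anticommutes with $B$, and satisfies $J^2=1$ and $JE=EJ=\varepsilon E$. If $E$ does not occur in a product, move all factors $J$ to the right; the trace is $\pm\operatorname{tr}(w)$ or $\pm\operatorname{tr}(wJ)$ for a word $w$. If $E$ occurs, move each $J$ toward an $E$ until it is absorbed, and rotate the product so that it begins with $E$. By \eqref{eq:E} the trace is $\pm\operatorname{tr}(Ew_1Ew_2\cdots Ew_l)=\pm\prod_i\varphi(w_i)$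 with words $w_i$. Conversely, the listed functions are $K'$-invariant because $K'$ commutes with $E$ and $J$.
\end{proof}

The factorization into the scalars $\varphi(w_i)$, whose order does not matter, is what fails in Remark~\ref{rem:codim2}. It remains to compare each word with its reverse. Modulo $I$ the commutator has the shape
\[
C=\begin{pmatrix}0&*\\ *&0\end{pmatrix}
\]
in blocks of sizes $1$ and $n-1$. As $EC$ is row $0$ of $C$ and $CE$ is column $0$, this shape implies $C=EC+CE$.

\begin{lemma}\label{lem:words}
Let $\mathcal A$ be a commutative $\mathbb Q$-algebra, and let $A,B\in M_n(\mathcal A)$ be matrices whose commutator $C=AB-BA$ satisfies $C=EC+CE$. Then for every word $w$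
\[
\varphi(w)=\varphi(w^r),\qquad\operatorname{tr}(w)=\operatorname{tr}(w^r).
\]
If moreover $J$ is a diagonal matrix with $J^2=1$, $Je_0=\varepsilon e_0$, $\varepsilon=\pm1$, $JA=AJ$ and $JB=-BJ$, then also $\operatorname{tr}(wJ)=\operatorname{tr}(w^rJ)$.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:comm} from Lemma~\ref{lem:words}]
Let $\mathcal A=\mathcal O/I$. The images of $A$ and $B$ in $M_n(\mathcal A)$ satisfy all hypotheses of Lemma~\ref{lem:words}. The product $w$ evaluated at $(A^t,B^t)$ is the transpose of the product $w^r$ evaluated at $(A,B)$. Since $E$ and $J$ are symmetric,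
\[
\sigma\varphi(w)=\varphi(w^r),\qquad\sigma\operatorname{tr}(w)=\operatorname{tr}(w^r),\qquad\sigma\operatorname{tr}(wJ)=\operatorname{tr}(Jw^r)=\operatorname{tr}(w^rJ),
\]
and $\sigma$ fixes the two determinants. The automorphism $\sigma$ preserves $I$, so it induces an algebra automorphism of $\mathcal A$. By Lemma~\ref{lem:words} this automorphism fixes the images of the generators in Lemma~\ref{lem:gens}, hence the image of $\mathcal O^{K'}$.
\end{proof}

\section{Reversing words}\label{sec:words}

We prove Lemma~\ref{lem:words}. A word is carried to its reverse by swaps of adjacent letters, and each swap $AB\to BA$ costs a term that contains $C$. The hypothesis on $C$ lets us cut such a term at $E$. Multiplying $C=EC+CE$ by $E$ on both sides gives $ECE=2ECE$, so $\varphi(C)=0$. For all matrices $u,v$, substituting $C=EC+CE$ and using \eqref{eq:E} gives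
\begin{equation}\label{eq:cut}
\varphi(uCv)=\varphi(u)\varphi(Cv)+\varphi(uC)\varphi(v),\qquad\operatorname{tr}(uC)=\varphi(Cu)+\varphi(uC).
\end{equation}
The first identity expresses the cost of a swap in the interior of a word through shorter words, which suggests induction on the length. For a swap at an end of the word it says nothing: with $v=1$ it reads $\varphi(uC)=\varphi(uC)$. The second identity supplies the missing information, because traces are invariant under rotation. The relation of Example~\ref{ex:U21} is the first instance:
\[
\varphi(ABB)-\varphi(BBA)=\varphi(CB)+\varphi(BC)=\operatorname{tr}(BC)=\operatorname{tr}(BAB)-\operatorname{tr}(BBA)=0 .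
\]

For a word $w$ put
\[
\Delta(w)=\varphi(w)-\varphi(w^r),\qquad\Delta_t(w)=\operatorname{tr}(w)-\operatorname{tr}(w^r),\qquad\Delta_J(w)=\operatorname{tr}(wJ)-\operatorname{tr}(w^rJ),
\]
and extend these functions and the reversal linearly to formal combinations of words. Inside them, $C$ stands for the formal combination $AB-BA$, whose reverse is $-C$. Thus for a word $u$
\begin{equation}\label{eq:deltaC}
\Delta(uC)=\varphi(uC)+\varphi(Cu^r),\qquad\Delta(Cu)=\varphi(Cu)+\varphi(u^rC).
\end{equation}
A rotation of $w$ produces the opposite rotation of $w^r$, so $\Delta_t$ is invariant under rotation. The \emph{bidegree} of a word is the pair $(i,j)$ of the numbers of letters $A$ and $B$. Two words of the same bidegree are connected by swaps of adjacent letters, and hence by rotations and swaps of the last two letters.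

\subsection*{Step 1: $\Delta=0$}
We use induction on the length $m$. Words of length at most one, $AA$ and $BB$ are their own reverses, and $\Delta(AB)=\varphi(C)=0=\Delta(BA)$. Let $m\ge3$ and assume that $\Delta$ vanishes on shorter words.

\emph{Interior swaps.} Let $u,v$ be nonempty words with $|u|+|v|=m-2$. The reverse of $uCv$ is $-v^rCu^r$, so by \eqref{eq:cut}
\begin{align*}
\Delta(uABv)-\Delta(uBAv)&=\varphi(uCv)+\varphi(v^rCu^r)\\
&=\varphi(u)\varphi(Cv)+\varphi(uC)\varphi(v)+\varphi(v^r)\varphi(Cu^r)+\varphi(v^rC)\varphi(u^r).
\end{align*}
By induction $\varphi(u^r)=\varphi(u)$ and $\varphi(v^r)=\varphi(v)$, so by \eqref{eq:deltaC} the right side is $\varphi(u)\Delta(Cv)+\varphi(v)\Delta(uC)$. The words in $Cv$ and $uC$ have lengths $m-|u|$ and $m-|v|$, both less than $m$, so this is zero. Hence on words of length $m$ the value $\Delta(w)$ depends only on the first letter, the last letter and the bidegree.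

\emph{One unknown.} If $w$ begins and ends with the same letter, then $w^r$ has the same first letter, last letter and bidegree, so $\Delta(w)=\Delta(w^r)=-\Delta(w)$ and $\Delta(w)=0$. This settles in particular the bidegrees $(m,0)$ and $(0,m)$. Fix a bidegree $(i,j)$ with $i,j\ge1$ and $i+j=m$, and let $d$ be the value of $\Delta$ on the words $A\cdots B$ of this bidegree. Reversal shows that the value on the words $B\cdots A$ is $-d$. Let $u$ be any word of bidegree $(i-1,j-1)$; it is nonempty because $m\ge3$. Then
\[
\Delta(uC)=\Delta(uAB)-\Delta(uBA)=\begin{cases}d-0&\text{if $u$ begins with $A$,}\\0-(-d)&\text{if $u$ begins with $B$,}\end{cases}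
\]
\[
\Delta(Cu)=\Delta(ABu)-\Delta(BAu)=\begin{cases}0-(-d)&\text{if $u$ ends with $A$,}\\d-0&\text{if $u$ ends with $B$.}\end{cases}
\]
So $\Delta(uC)=\Delta(Cu)=d$.

\emph{Passing to traces.} For every word $u$, the second identity in \eqref{eq:cut}, applied to $u$ and to $u^r$, and \eqref{eq:deltaC} give
\begin{equation}\label{eq:trswap}
\Delta_t(uAB)-\Delta_t(uBA)=\operatorname{tr}(uC)+\operatorname{tr}(u^rC)=\Delta(uC)+\Delta(Cu).
\end{equation}
For $u$ of bidegree $(i-1,j-1)$ the right side is $2d$. Now move one letter $B$ past all the letters $A$. Let $w_s=A^sBA^{i-s}B^{j-1}$ for $0\le s\le i$. For $s<i$ and $u=A^{i-s-1}B^{j-1}A^s$, the word $w_s$ is a rotation of $uBA$ and $w_{s+1}$ is a rotation of $uAB$, so $\Delta_t(w_{s+1})-\Delta_t(w_s)=2d$. But $w_0=BA^iB^{j-1}$ is a rotation of $w_i=A^iB^j$. Summing over $s$ gives $2id=0$. Since $\mathcal A$ is a $\mathbb Q$-algebra, $d=0$, and the induction is complete.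

\subsection*{Step 2: $\Delta_t=0$}
By Step 1 the right side of \eqref{eq:trswap} vanishes for every $u$. So $\Delta_t$ is invariant under rotations and under swaps of the last two letters, and for $w$ of bidegree $(i,j)$
\[
\Delta_t(w)=\Delta_t(A^iB^j)=\operatorname{tr}(A^iB^j)-\operatorname{tr}(B^jA^i)=0 .
\]

\subsection*{Step 3: $\Delta_J=0$}
Let $w$ have bidegree $(i,j)$, so that $JwJ=(-1)^jw$. If $j$ is odd, then $\operatorname{tr}(wJ)=\operatorname{tr}(J\cdot wJ\cdot J)=-\operatorname{tr}(wJ)$, so $\operatorname{tr}(wJ)=0$, and $\operatorname{tr}(w^rJ)=0$ because $w^r$ has the same bidegree. Let $j$ be even.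

Rotations change $\Delta_J$ at most by a sign. Indeed, let $L$ be a letter, with $LJ=\eta JL$, where $\eta=1$ for $L=A$ and $\eta=-1$ for $L=B$. For a word $v$ we have $\operatorname{tr}(vLJ)=\eta\operatorname{tr}(LvJ)$ and $\operatorname{tr}(Lv^rJ)=\operatorname{tr}(v^rJL)=\eta\operatorname{tr}(v^rLJ)$, so $\Delta_J(vL)=\eta\,\Delta_J(Lv)$.

Swaps of the last two letters do not change $\Delta_J$. We have $JC=-CJ$, and $\varphi(JM)=\varepsilon\varphi(M)$ because $J$ is diagonal. By \eqref{eq:cut}, for every matrix $u$,
\[
\operatorname{tr}(uCJ)=\operatorname{tr}(JuC)=\varphi(CJu)+\varphi(JuC)=\varepsilon\bigl(\varphi(uC)-\varphi(Cu)\bigr).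
\]
Moreover $\operatorname{tr}(Cu^rJ)=\operatorname{tr}(u^rJC)=-\operatorname{tr}(u^rCJ)$ for a word $u$. Therefore, by \eqref{eq:deltaC} and Step 1,
\begin{align*}
\Delta_J(uAB)-\Delta_J(uBA)&=\operatorname{tr}(uCJ)+\operatorname{tr}(Cu^rJ)\\
&=\varepsilon\bigl(\varphi(uC)-\varphi(Cu)-\varphi(u^rC)+\varphi(Cu^r)\bigr)=\varepsilon\bigl(\Delta(uC)-\Delta(Cu)\bigr)=0 .
\end{align*}
It follows that $\Delta_J(w)=\pm\Delta_J(A^iB^j)$. As $j$ is even, $B^j$ commutes with $J$, so $\operatorname{tr}(B^jA^iJ)=\operatorname{tr}(A^iJB^j)=\operatorname{tr}(A^iB^jJ)$ and $\Delta_J(A^iB^j)=0$.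

This proves Lemma~\ref{lem:words}, and with it Propositions~\ref{prop:comm} and~\ref{prop:key} and Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{BB}
\emph{Beilinson-Bernstein localization over $\mathbb{Q}$ and periods of automorphic forms},
\texttt{https://webusers.imj-prg.fr/\textasciitilde{}michael.harris/BBlocalization\_web.pdf}.

\bibitem{KV}
Knapp and Vogan, \emph{Cohomological Induction and Unitary Representations}.

\bibitem{LP}
Le Bruyn and Procesi, \emph{Semisimple representations of quivers}, Trans. AMS \textbf{317} (1990).

\bibitem{Wallach}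
Wallach, \emph{Real Reductive Groups I}.

\end{thebibliography}
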